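# Factoring a continuous function on an $\aleph_0$-bounded group through a group of weight at most $2^{\aleph_0}$

## 1. Second-countable factors as a first guess

A topological group $G$ is called *$\aleph_0$-bounded* if for each neighborhood $V$ of the identity $e$ there is a countable $K\subseteq G$ with $KV=G$. By a theorem of Guran, these are exactly the subgroups of Cartesian products of second-countable topological groups. So an $\aleph_0$-bounded group may be huge, but each of its neighborhoods of $e$ can be seen in a second-countable image. How much of the group does one continuous function $g:G\to\mathbb R$ see? We would like to write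
$$g=h\circ\pi,\qquad \pi:G\to H \text{ a continuous homomorphism onto a topological group } H,\quad h:H\to\mathbb R\text{ continuous},$$
with $H$ small. The question, taken from "Subgroups, Quotient Groups And Products Of R-Factorizable Groups", is whether $H$ can always be found with weight at most $2^{\aleph_0}$.

Guran's theorem suggests a bolder answer as a first guess: *$H$ can always be taken second-countable.* A real function is controlled by countably many accuracies $1/m$, and each neighborhood of $e$ lives on a second-countable image, so perhaps countably many such images suffice.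

Let us fix terms and then test the guess. Neighborhoods need not be open. $V^n$ is the set of products of $n$ elements of $V$, and $V$ is *symmetric* if $V=V^{-1}$. We write $w(X)$ for the weight of a space (least size of a base), $c(X)$ for its cellularity (supremum of the sizes of disjoint families of nonempty open sets), and $\chi(H)$ for the character of a topological group (least size of a neighborhood base at $e_H$). Clearly $\chi(H)\le w(H)$. The arguments are the same for every infinite cardinal $\tau$ as for $\aleph_0$, so we use the following notion.

**Definition.** Let $\tau$ be an infinite cardinal. A topological group $G$ is *$\tau$-bounded* if for every neighborhood $V$ of $e$ there is $K\subseteq G$ with $|K|\le\tau$ and $KV=G$.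

Small examples. The group $\mathbb R$ is $\aleph_0$-bounded with $K=\mathbb Q$: given $r$, the set $r-V$ has nonempty interior, so it contains a rational $q$, and then $r\in q+V$. A discrete group is $\tau$-bounded exactly when $|G|\le\tau$ (take $V=\{e\}$). Every subgroup $G$ of $\{0,1\}^I$ (addition mod $2$) is $\aleph_0$-bounded: each neighborhood of $0$ contains a set $\{v\in G: v_a=0\text{ for }a\in F\}$ with $F$ finite, which is a subgroup of finite index in $G$. A continuous homomorphic image $q(G)$ of a $\tau$-bounded group is $\tau$-bounded: if $B$ is a neighborhood of the identity in $q(G)$ and $K\,q^{-1}(B)=G$, then $q(K)B=q(G)$.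

Now the tests.

*$G$ second-countable.* Take $\pi=\mathrm{id}$.

*$G=\{0,1\}^I$, any $I$.* Fix $m$. Cover $G$ by basic open sets on each of which any two values of $g$ differ by less than $1/m$, and take a finite subcover. Its members are determined by finitely many coordinates, forming a set $F_m$. Let $J=\bigcup_mF_m$, which is countable, and let $\pi_J:\{0,1\}^I\to\{0,1\}^J$ be the restriction. If $x,y$ agree on $F_m$, then a member of the $m$-th subcover that contains $x$ also contains $y$, so $|g(x)-g(y)|<1/m$. Hence $g(x)$ depends only on $\pi_J(x)$, which gives $h$ with $g=h\circ\pi_J$; and $h$ varies by less than $1/m$ on each open set of points with prescribed coordinates in $F_m$, so $h$ is continuous. The group $\{0,1\}^J$ is second-countable, so the guess passes.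

The next two sections extend this test to all Lindelöf groups. Section 4 shows that the guess is nevertheless false.

## 2. From neighborhoods of the identity to small images

We need two tools. The first realizes one neighborhood of $e$ in an image of weight at most $\tau$. For $\tau=\aleph_0$ it follows from Guran's theorem: embed $G$ in a product of second-countable groups and project to finitely many coordinates. We prove it for all $\tau$.

**Lemma 1 (Guran).** If $G$ is $\tau$-bounded and $V$ is a neighborhood of $e$, there are a continuous homomorphism $p:G\to P$ to a topological group $P$ with $w(P)\le\tau$ and a neighborhood $W$ of $e_P$ with $p^{-1}(W)\subseteq V$.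

*Proof.* **Step 1: close $V$ under roots and conjugations, using only $\tau$ sets.** Let $\mathcal N_0=\{V_0\}$, where $V_0\subseteq V$ is an open neighborhood of $e$. Given $\mathcal N_n$ with $|\mathcal N_n|\le\tau$, we define $\mathcal N_{n+1}\supseteq\mathcal N_n$: for each $U\in\mathcal N_n$ add a symmetric open neighborhood $U'$ of $e$ with $U'^3\subseteq U$; choose $K_U$ with $|K_U|\le\tau$ and $K_UU'=G$; and add all the sets $kU'k^{-1}$ with $k\in K_U$. Then $|\mathcal N_{n+1}|\le\tau$. These $\tau$ conjugates take care of all $x\in G$: write $x=ku'$ with $k\in K_U$, $u'\in U'$; then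
$$x^{-1}(kU'k^{-1})x=u'^{-1}U'u'\subseteq U'^3\subseteq U .$$
Let $\mathcal N^*$ be the set of finite intersections of members of $\bigcup_n\mathcal N_n$. Then $|\mathcal N^*|\le\tau$, all members are open neighborhoods of $e$, and for all $U\in\mathcal N^*$ and $x\in G$ there are $Q,R\in\mathcal N^*$ with
$$Q^{-1}Q\subseteq U,\qquad QQ\subseteq U,\qquad x^{-1}Rx\subseteq U. \tag{1}$$
Indeed, if $U=\bigcap_sU_s$ (a finite intersection), let $Q=\bigcap_sU_s'$, which is symmetric with $QQ\subseteq U_s'^3\subseteq U_s$ for each $s$, and let $R$ be the intersection of the conjugates found above for the $U_s$ and $x$.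

**Step 2: pass to the quotient.** Let $N=\bigcap\mathcal N^*$. By (1), $a,b\in N$ gives $a^{-1}b\in Q^{-1}Q\subseteq U$ for every $U\in\mathcal N^*$, and $x^{-1}ax\in U$ for all $U$ and $x$. So $N$ is a normal subgroup. Let $q:G\to P=G/N$ be the quotient homomorphism. The sets $q(U)$, $U\in\mathcal N^*$, contain $e_P$; any two contain a third; and they inherit (1). By the textbook criterion they form a neighborhood base at $e_P$ for a group topology on $P$. The map $q$ is continuous, since $q^{-1}(q(x)q(U))\supseteq xU$. (This $P$ is Hausdorff: if $q(x)\in q(Q)$ for all $Q\in\mathcal N^*$, then $x\in QN\subseteq QQ$ for all $Q$, so $x\in U$ for every $U\in\mathcal N^*$, and $x\in N$.)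

**Step 3: find $W$.** Choose $Q\in\mathcal N^*$ with $QQ\subseteq V_0$. As $N\subseteq Q$, we get $q^{-1}(q(Q))=QN\subseteq QQ\subseteq V_0\subseteq V$. Put $W=q(Q)$ and $p=q$.

**Step 4: bound the weight.** $P$ is $\tau$-bounded as an image of $G$, and the interiors of the sets $q(U)$ form a base $\mathcal B$ at $e_P$ of at most $\tau$ open sets. For $B\in\mathcal B$ choose $K_B\subseteq P$ with $|K_B|\le\tau$ and $K_BB=P$. The at most $\tau$ open sets $kB$ ($B\in\mathcal B$, $k\in K_B$) form a base of $P$: if $y\in O$ with $O$ open, take $B$ with $yB^{-1}B\subseteq O$ and $k\in K_B$ with $y\in kB$. Then $k\in yB^{-1}$, so $y\in kB\subseteq yB^{-1}B\subseteq O$. $\square$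

The second tool turns the search for $H$ into a count of neighborhoods.

**Lemma 2.** Let $G$ be $\tau$-bounded, $g:G\to\mathbb R$ continuous, $\lambda\ge\tau$ a cardinal and $\mathcal V$ a family of at most $\lambda$ neighborhoods of $e$. Suppose that for all $x\in G$ and $m\ge1$ there is $V\in\mathcal V$ with
$$|g(xv)-g(x)|<1/m\quad\text{for all }v\in V. \tag{2}$$
Then there are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ with $w(H)\le\lambda$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$.

*Proof.* **Step 1: build $H$.** For each $V\in\mathcal V$ take $p_V:G\to P_V$ and $W_V$ from Lemma 1. Let $\pi=(p_V)_{V\in\mathcal V}:G\to\prod_VP_V$ and $H=\pi(G)$. A product of at most $\lambda$ spaces of weight at most $\lambda$ has weight at most $\lambda$, and so do its subspaces; thus $w(H)\le\lambda$. For each $V\in\mathcal V$, the set $W$ of those points of $H$ whose $V$-coordinate lies in $W_V$ is a neighborhood of $e_H$ with $\pi^{-1}(W)\subseteq V$.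

**Step 2: $g$ is constant on fibers of $\pi$.** If $\pi(x)=\pi(y)$, then $x^{-1}y\in\ker\pi\subseteq V$ for all $V\in\mathcal V$. By (2), $|g(y)-g(x)|<1/m$ for all $m$, so $g(y)=g(x)$. Hence $g=h\circ\pi$ for some function $h$ on $H$.

**Step 3: $h$ is continuous.** Given $x$ and $m$, take $V$ as in (2) and $W$ with $\pi^{-1}(W)\subseteq V$. If $\pi(y)\in\pi(x)W$, then $x^{-1}y\in\pi^{-1}(W)\subseteq V$, so $|h(\pi(y))-h(\pi(x))|=|g(y)-g(x)|<1/m$. $\square$

For each pair $(x,m)$ continuity gives some $V$ satisfying (2). So the whole problem is this: *how many neighborhoods are needed to serve all pairs $(x,m)$ at once?*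

## 3. Lindelöf groups need only countably many neighborhoods

Let $G$ be a Lindelöf topological group. It is $\aleph_0$-bounded: extract a countable subcover from the translates of the interior of $V$. For $x\in G$ and $m\ge1$ choose an open neighborhood $V_{x,m}$ of $e$ with $|g(y)-g(x)|<1/(2m)$ for all $y\in xV_{x,m}^2$. For each $m$ pick a countable set $D_m\subseteq G$ such that the sets $x'V_{x',m}$, $x'\in D_m$, cover $G$. The countable family $\mathcal V=\{V_{x',m}:m\ge1,\ x'\in D_m\}$ satisfies (2). Indeed, given $x,m$, pick $x'\in D_m$ with $x\in x'V'$, where $V'=V_{x',m}$. For $v\in V'$ both $x$ and $xv$ lie in $x'V'^2$, so $|g(xv)-g(x)|<1/m$. By Lemma 2 with $\tau=\lambda=\aleph_0$, $g$ factors through a second-countable group.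

The guess has passed again. The proof also shows where to look for a counterexample: we need a group without small subcovers, on which each point wants its own neighborhood.

## 4. Branches of a binary tree: a function that needs $2^\tau$ neighborhoods

**Theorem 3.** For every infinite $\tau$ there are a Hausdorff $\tau$-bounded Boolean group $G$ with $w(G)\le2^\tau$ and a continuous $g:G\to\{0,1\}$ such that, whenever $g=h\circ\pi$ with $\pi:G\to H$ a continuous surjective homomorphism and $h:H\to\mathbb R$ continuous, the character of $H$ (hence also $w(H)$) is at least $2^\tau$.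

So the guess is false, and $2^{\aleph_0}$ cannot be lowered in the question.

The picture behind the construction: among three branches of a binary tree, two run together longer and the third leaves first. Call the one that leaves first the center. Fix two branches $a,a^-$ that separate only at the very last level. For any $b^-$ that leaves them earlier, the center of $\{a,a^-,b^-\}$ is $b^-$. A function that reads off the last value of the center will force $a$ to have a neighborhood of its own.

*Proof.* **Step 1: the group and its topology.** Let $X=\{0,1\}^{\tau+1}$ be the set of functions from $\tau+1=\{\xi:\xi\le\tau\}$ to $\{0,1\}$, so $|X|=2^\tau$. For $a\ne b$ in $X$ let $\Delta(a,b)=\min\{\xi:a(\xi)\ne b(\xi)\}$. Let $G=[X]^{<\omega}$ be the set of finite subsets of $X$, with symmetric difference as addition; every element is its own inverse. For $a\in X$ put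
$$N_a=\{t\in G:\ a\notin t\ \text{ and } |\{b\in t\setminus\{a\}:\Delta(a,b)=\xi\}|\text{ is even for every }\xi\le\tau\}.$$
Consider the homomorphism that sends $t$ to the vector of parities of the sizes of its intersections with the classes $\{a\}$ and $\{b:\Delta(a,b)=\xi\}$, $\xi\le\tau$. Its kernel is $N_a$. There are at most $\tau$ classes, and $t$ is finite, so the image consists of finitely supported vectors over $\mathbb Z/2$; there are at most $\tau$ of them. Hence $N_a$ is a subgroup of index at most $\tau$, and so is every finite intersection of sets $N_a$. Take these intersections as a base at $0$. As they are subgroups of an abelian group, this gives a group topology. It is $\tau$-bounded because the basic subgroups have index at most $\tau$. It is Hausdorff because $a\in t$ implies $t\notin N_a$. There are at most $2^\tau$ basic subgroups with at most $\tau$ cosets each, so $w(G)\le2^\tau$.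

**Step 2: centers, which will partition the odd sets into open pieces.** Call $a$ a *center* of $t$ if $t\in\{a\}+N_a$. Since adding $\{a\}$ changes only the membership of $a$, this means: $a\in t$, and $|\{b\in t\setminus\{a\}:\Delta(a,b)=\xi\}|$ is even for every $\xi\le\tau$.

Example, writing only three levels of the branches (all later values equal): let $t=\{000,001,010,100,111\}$. The branch $010$ is a center, with two elements ($100,111$) at $\Delta=0$ and two ($000,001$) at $\Delta=1$. The branch $000$ is not, since only $001$ has $\Delta=2$ with it.

**Claim.** Every $t\in G$ of odd size has exactly one center $c(t)$.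

We induct on $|t|$. If $t=\{a\}$, the center is $a$. Let $|t|\ge3$, and let $\xi$ be the least value of $\Delta$ on pairs from $t$. All elements of $t$ agree below $\xi$. Split $t=t_0\cup t_1$ by the value at $\xi$. Both parts are nonempty, since $\xi$ is attained, and exactly one of them, say $t_r$, has odd size. For $a\in t$, the elements $b\in t$ with $\Delta(a,b)=\xi$ are exactly those in the part not containing $a$. If $a\in t_{1-r}$, there are $|t_r|$ of them, an odd number, so $a$ is not a center of $t$. If $a\in t_r$, there are $|t_{1-r}|$ of them, an even number, and the conditions at all other levels involve only elements of $t_r$; within $t_r$ no element is at level $\xi$ from $a$, so there the condition at $\xi$ holds too. Thus $a\in t_r$ is a center of $t$ if and only if it is a center of $t_r$. As $|t_r|<|t|$ is odd, induction gives exactly one. This proves the claim.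

**Step 3: the function.** Each $t\in N_a$ has even size, because the classes partition $X$ and $t$ meets each of them in an even number of points. So the sets of even size form a subgroup containing a basic subgroup, hence an open subgroup. The sets of odd size form its other coset, and by the claim they are partitioned into the open sets $\{a\}+N_a=\{t\text{ odd}:c(t)=a\}$. Therefore
$$g(t)=0\ \text{ if }|t|\text{ is even},\qquad g(t)=c(t)(\tau)\ \text{ if }|t|\text{ is odd}$$
is locally constant, so continuous. It reads the last value of the center.

**Step 4: attach a neighborhood in $H$ to each branch.** Let $g=h\circ\pi$ as in the theorem, let $\mathcal B$ be a neighborhood base at $e_H$ with $|\mathcal B|=\chi(H)$, and put $O_W=\pi^{-1}(W)$ for $W\in\mathcal B$. As $\pi$ is onto, $h$ takes only the values $0,1$. By continuity of $h$ at $\pi(\{a\})$, for each $a\in X$ there is $W_a\in\mathcal B$ such that $h$ is constant on $\pi(\{a\})W_a$. Hence $g$ is constant on $\{a\}+O_{W_a}$.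

**Step 5: label branches by $\tau$ labels for each $W$.** For $W\in\mathcal B$ pick a neighborhood $U$ of $e_H$ with $U^{-1}U\subseteq W$. At most $\tau$ translates of $\pi^{-1}(U)$ cover $G$. Let $j_W:X\to\tau$ assign to $b$ the index of a translate containing $\{b\}$. If $j_W(b)=j_W(c)$, then $\{b\}=k+s$ and $\{c\}=k+s'$ with $s,s'\in\pi^{-1}(U)$, so $\{b\}+\{c\}=s+s'=-s+s'$ and $\pi(\{b\}+\{c\})\in U^{-1}U\subseteq W$. That is,
$$j_W(b)=j_W(c)\ \Longrightarrow\ \{b\}+\{c\}\in O_W. \tag{3}$$

**Step 6: count.** Let $A_1=\{a\in X:a(\tau)=1\}$, so $|A_1|=2^\tau$. For $a\in A_1$ let $a^-$ agree with $a$ below $\tau$ and have $a^-(\tau)=0$. We claim that $a\mapsto(W_a,j_{W_a}(a^-))$ is injective on $A_1$. Suppose $a\ne b$ in $A_1$ have $W_a=W_b=W$ and $j_W(a^-)=j_W(b^-)$. Since $a(\tau)=b(\tau)$, we have $\Delta(a,b)<\tau$, so $a,a^-,b^-$ are distinct. By (3), $t=\{a\}+\{a^-\}+\{b^-\}=\{a,a^-,b^-\}$ lies in $\{a\}+O_W$, so $g(t)=g(\{a\})=a(\tau)=1$. But $\Delta(b^-,a)=\Delta(b^-,a^-)=\Delta(a,b)$, so from $b^-$ there are two elements at that level and none at others. The center of $t$ is $b^-$, and $g(t)=b^-(\tau)=0$, a contradiction.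

Hence $2^\tau\le\chi(H)\cdot\tau$. If $\chi(H)$ were less than $2^\tau$, the right side would be less than $2^\tau$, because $\tau<2^\tau$. So $\chi(H)\ge2^\tau$. $\blacksquare$

## 5. The bound $2^\tau$, and why coverings do not give it

The corrected guess is the bound in the question, and it is true.

**Theorem 1.** Let $G$ be a $\tau$-bounded topological group and $g:G\to\mathbb R$ continuous. Then there are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ with $w(H)\le2^\tau$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$.

For $\tau=\aleph_0$ this answers the question: yes, for every $\aleph_0$-bounded $G$ and every continuous $g$.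

The sensible first attempt is to repeat Section 3 with $2^\tau$ in place of $\aleph_0$: choose $2^\tau$ points $x'$ whose sets $x'V_{x'}$ cover $G$. For general choices of neighborhoods this is impossible. Let $\kappa=2^{\aleph_0}$, and let $G$ be the subgroup of $\{0,1\}^{\kappa^+}$ of all $x$ with support of size at most $\kappa$; it is $\aleph_0$-bounded by Section 1. Each $x\in G$ has some coordinate $a(x)$ with $x_{a(x)}=0$; put $V_x=\{v\in G:v_{a(x)}=0\}$. Then $x+V_x=\{y\in G:y_{a(x)}=0\}$. Given at most $\kappa$ of these sets, let $S$ be the set of coordinates involved. The indicator function of $S$ belongs to $G$ and lies in none of them.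

One can weaken "cover" to "have dense union". For $\tau=\aleph_0$ it is known that $c(G)\le2^{\aleph_0}$, so at most $2^{\aleph_0}$ of the sets $x'V_{x'}$ have dense union. But then the argument goes in a circle. Given $x$ and a neighborhood $Q$ of $e$, some $x'V_{x'}$ meets $xQ$, say $xq=x'v'$. For $v\in V_{x'}$ we get $xv=x'v'q^{-1}v$, and to stay near $x'$ we need $q^{-1}$ in $V_{x'}$ or in a set of similar size. However, $V_{x'}$ is found only after $Q$ has been fixed, so we cannot have chosen $Q$ inside it.

The bound on the cellularity is still useful, not for its statement but for the mechanism in its proof.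

## 6. Three points, two one-sided labelings: the bound on the cellularity

Here is the one combinatorial fact we use.

**Erdős–Rado theorem.** $(2^\tau)^+\to(\tau^+)^2_\tau$. In particular, if the pairs of a well-ordered set of size $(2^\tau)^+$ are colored with at most $\tau$ colors, there are $\alpha_1<\alpha_2<\alpha_3<\alpha_4$ all of whose pairs have the same color.

With only $2^\tau$ points even a homogeneous triple may be missing: color the pairs of $\{0,1\}^\tau$ by $\Delta(a,b)<\tau$. If all three pairs of $\{a,b,c\}$ had color $\xi$, the values $a(\xi),b(\xi),c(\xi)\in\{0,1\}$ would be distinct.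

**Labelings.** Let $G$ be $\tau$-bounded and $V$ a symmetric neighborhood of $e$. Cover $G=\bigcup_{i<\tau}k_iV$ and set $e(x)=\min\{i:x\in k_iV\}$. If $e(x)=e(y)$, write $x=k_iv$, $y=k_iv'$ to get
$$e(x)=e(y)\ \Longrightarrow\ x^{-1}y=v^{-1}v'\in V^2. \tag{4}$$
Taking inverses in $KV=G$ gives $VK^{-1}=G$, so also $G=\bigcup_{j<\tau}Vl_j$ for suitable $l_j$. With $d(x)=\min\{j:x\in Vl_j\}$,
$$d(x)=d(y)\ \Longrightarrow\ xy^{-1}\in V^2. \tag{5}$$
So $\tau$ labels control closeness on either side.

**Proposition 3.** If $G$ is $\tau$-bounded, then $c(G)\le2^\tau$.

*Proof.* Suppose not, and let $O_\alpha$, $\alpha<(2^\tau)^+$, be disjoint nonempty open sets. Choose $x_\alpha\in O_\alpha$ and symmetric open $V_\alpha\ni e$ with $x_\alpha V_\alpha^2\cup V_\alpha^2x_\alpha\subseteq O_\alpha$. Let $e_\alpha,d_\alpha$ be labelings for $V_\alpha$ as in (4), (5). Color a pair $\alpha<\alpha'$ by $(e_\alpha(x_{\alpha'}),d_{\alpha'}(x_\alpha))$, and take a homogeneous triple $\alpha<\beta<\gamma$. From $e_\alpha(x_\beta)=e_\alpha(x_\gamma)$ we get $x_\beta^{-1}x_\gamma\in V_\alpha^2$. From $d_\gamma(x_\alpha)=d_\gamma(x_\beta)$ we get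 $x_\alpha x_\beta^{-1}\in V_\gamma^2$. Therefore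
$$x_\alpha x_\beta^{-1}x_\gamma\in x_\alpha V_\alpha^2\cap V_\gamma^2x_\gamma\subseteq O_\alpha\cap O_\gamma,$$
a contradiction. $\square$

Note the bookkeeping. The right-hand neighborhood $V_\alpha$ has the *smallest* index, and the left-hand neighborhood $V_\gamma$ has the *largest*. Homogeneity compares two points under a labeling whose index lies below both of them, or above both of them.

## 7. A bad sequence, and where the three-term product stops

We now start the proof of Theorem 1. Put $\kappa=2^\tau$, and suppose the conclusion fails for $g$.

**Step 1: extract a long sequence on which the earlier neighborhoods are always too big.** By recursion on $\alpha<\kappa^+$ we choose $x_\alpha\in G$, an integer $m_\alpha\ge1$ and a symmetric open neighborhood $V_\alpha$ of $e$ such that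

* (a) for every $\gamma<\alpha$ there is $v\in V_\gamma$ with $|g(x_\alpha v)-g(x_\alpha)|\ge1/m_\alpha$;
* (b) $|g(y)-g(x_\alpha)|<1/(8m_\alpha)$ for all $y\in x_\alpha V_\alpha^5$.

At stage $\alpha$ the family $\mathcal V=\{V_\gamma:\gamma<\alpha\}$ has at most $\kappa$ members. The conclusion of Lemma 2 with $\lambda=\kappa$ fails, so its hypothesis fails. That means exactly that there are $x_\alpha$ and $m_\alpha$ with (a). Then $V_\alpha$ as in (b) exists by continuity of $g$ at $x_\alpha$ and of multiplication at $e$.

**Step 2: make the constants uniform.** There are only countably many pairs $(m,j)$ with $m\ge1$ and $j\in\mathbb Z$, and $\kappa^+$ is regular and uncountable. So there are $m$, $j$ and $A\subseteq\kappa^+$ with $|A|=\kappa^+$ such that $m_\alpha=m$ and $g(x_\alpha)\in[\frac j{4m},\frac{j+1}{4m})$ for all $\alpha\in A$. Put $\varepsilon=1/m$. Then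
$$|g(x_\alpha)-g(x_\beta)|<\varepsilon/4\qquad(\alpha,\beta\in A). \tag{6}$$

So $g$ is nearly constant on the points $x_\alpha$. By (a), whenever $\alpha<\gamma$ in $A$ there is a point $w\in x_\gamma V_\alpha$ with $|g(w)-g(x_\gamma)|\ge\varepsilon$, so that $|g(w)-g(x_\delta)|>\frac34\varepsilon$ for all $\delta\in A$. We want a point $t$ that is close to some $x_\alpha$ on the right and to such a $w$ on the left.

*The direct attempt.* Imitate Proposition 3 with $w$ in place of $x_\gamma$. Let $\alpha<\beta<\gamma$, let $w=w_{\alpha,\gamma}\in x_\gamma V_\alpha$ be as above, and put $t=x_\alpha x_\beta^{-1}w$. Let $e_\alpha$ be a labeling for $V_\alpha$ as in (4). If $e_\alpha(x_\beta)=e_\alpha(x_\gamma)$, then $x_\beta^{-1}w\in V_\alpha^2V_\alpha$, so $t\in x_\alpha V_\alpha^3$ and $g(t)$ is close to $g(x_\alpha)$. For the left side choose a symmetric neighborhood $U$ of $e$ such that $g$ is nearly constant on $U^2w$, with labeling $d$ as in (5). We would need $d(x_\alpha)=d(x_\beta)$, so that $t\in U^2w$. Here the attempt stops. The point $w$ depends on both $\alpha$ and $\gamma$, hence so do $U=U_{\alpha,\gamma}$ and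 $d=d_{\alpha,\gamma}$, and $d_{\alpha,\gamma}(x_\beta)$ depends on three indices. It is not a color of a pair. Coloring triples would not give the equality either: homogeneity says that *one* function takes the same value on different triples, while here two different functions, $d_{\alpha,\gamma}(x_\alpha)$ and $d_{\alpha,\gamma}(x_\beta)$, would have to agree.

*First remedy: replace $\gamma$ by a label.* For fixed $\alpha$, all $x_\gamma$ with the same label $e_\alpha(x_\gamma)=i$ are close to one another with respect to $V_\alpha$. So one point $w_{\alpha,i}$, built from one representative, can serve all of them. It depends on $\alpha$ and a label $i<\tau$, and labels can be made constant by homogeneity.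

*What is still missing.* With $\alpha_1<\alpha_2$, $z_r=x_{\alpha_r}$ and $w_1=w_{\alpha_1,i}$, the product $z_1z_2^{-1}w_1$ is close to $z_1$ on the right. For closeness to $w_1$ on the left we would compare $z_1$ and $z_2$ under a labeling of index $\alpha_1$, the index of $z_1$ itself; homogeneity does not do that. The labeling should have an index $\alpha_3$ above both, so the left end should be $w_3=w_{\alpha_3,i}$. But $w_3$ was built with $V_{\alpha_3}$, which has no relation to $V_{\alpha_1}$.

*Second remedy: use the three-term product again, on the $w$'s.* The element $w_1w_2^{-1}w_3$ moves from $w_1$, on the right and within $V_{\alpha_1}^2$, to $w_3$, on the left. Joining the two products gives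
$$t=z_1z_2^{-1}w_1w_2^{-1}w_3 .$$

## 8. The five-term product: completing the proof of Theorem 1

We keep $\kappa$, $x_\alpha$, $V_\alpha$, $A$, $\varepsilon$ from Steps 1 and 2.

**Step 3: right labelings and the labels that occur.** For $\alpha\in A$ let $e_\alpha:G\to\tau$ be a labeling for $V_\alpha$ as in (4), so that
$$e_\alpha(x)=e_\alpha(y)\ \Longrightarrow\ x^{-1}y\in V_\alpha^2. \tag{7}$$
Let $L_\alpha=\{e_\alpha(x_\beta):\beta\in A,\ \beta>\alpha\}\subseteq\tau$ be the set of labels realized by later points.

**Step 4: for each $\alpha$ and each label, one point where $g$ is far off.** For $\alpha\in A$ and $i\in L_\alpha$ choose $\beta=\beta(\alpha,i)\in A$ with $\beta>\alpha$ and $e_\alpha(x_\beta)=i$. By (a), applied to $\alpha<\beta$, choose $v\in V_\alpha$ with $|g(x_\beta v)-g(x_\beta)|\ge\varepsilon$, and put $w_{\alpha,i}=x_\beta v$. Using (6) we obtain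
$$w_{\alpha,i}\in x_{\beta(\alpha,i)}V_\alpha,\qquad e_\alpha(x_{\beta(\alpha,i)})=i,\qquad |g(w_{\alpha,i})-g(x_\delta)|>\tfrac34\varepsilon\ \text{ for all }\delta\in A. \tag{8}$$

**Step 5: left labelings around these points.** For $\alpha\in A$ and $i\in L_\alpha$, the function $y\mapsto g(yw_{\alpha,i})$ is continuous at $e$, so there is a symmetric open neighborhood $U_{\alpha,i}$ of $e$ with
$$|g(y)-g(w_{\alpha,i})|<\varepsilon/8\qquad\text{for all }y\in U_{\alpha,i}^4w_{\alpha,i}. \tag{9}$$
Let $d_{\alpha,i}:G\to\tau$ be a labeling for $U_{\alpha,i}$ as in (5), so that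
$$d_{\alpha,i}(x)=d_{\alpha,i}(y)\ \Longrightarrow\ xy^{-1}\in U_{\alpha,i}^2. \tag{10}$$

**Step 6: color pairs so that all needed comparisons are recorded.** Let $\alpha<\alpha'$ be in $A$, and put $i=e_\alpha(x_{\alpha'})$. Then $i\in L_\alpha$, so $w_{\alpha,i}$ is defined. Color $\{\alpha,\alpha'\}$ by
$$\bigl(i,\ e_\alpha(w_{\alpha',i}),\ d_{\alpha',i}(x_\alpha),\ d_{\alpha',i}(w_{\alpha,i})\bigr)\ \text{ if }i\in L_{\alpha'},\qquad (i,*)\ \text{ if }i\notin L_{\alpha'}.$$
There are at most $\tau$ colors and $|A|=(2^\tau)^+$. By the Erdős–Rado theorem there are $\alpha_1<\alpha_2<\alpha_3<\alpha_4$ in $A$ all of whose pairs have the same color. Let $i$ be its first coordinate.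

The fourth point has one task: since $i=e_{\alpha_r}(x_{\alpha_4})$ and $\alpha_4>\alpha_r$, we have $i\in L_{\alpha_r}$ for $r=1,2,3$. In particular $i\in L_{\alpha_2}$, so the color of $\{\alpha_1,\alpha_2\}$, which is the common color, is not $(i,*)$. Write
$$z_r=x_{\alpha_r},\quad w_r=w_{\alpha_r,i}\ (r=1,2,3),\qquad V=V_{\alpha_1},\quad U=U_{\alpha_3,i},\quad \beta=\beta(\alpha_1,i).$$

**Step 7: read off four closeness relations.**

* From the first coordinate of $\{\alpha_1,\alpha_2\}$ and from (8), $e_{\alpha_1}(z_2)=i=e_{\alpha_1}(x_\beta)$. By (7), $z_2^{-1}x_\beta\in V^2$. Since $w_1\in x_\beta V$, we get $z_2^{-1}w_1\in V^3$.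
* From the second coordinates of $\{\alpha_1,\alpha_2\}$ and $\{\alpha_1,\alpha_3\}$, $e_{\alpha_1}(w_2)=e_{\alpha_1}(w_3)$. By (7), $w_2^{-1}w_3\in V^2$.
* From the third coordinates of $\{\alpha_1,\alpha_3\}$ and $\{\alpha_2,\alpha_3\}$, $d_{\alpha_3,i}(z_1)=d_{\alpha_3,i}(z_2)$. By (10), $z_1z_2^{-1}\in U^2$.
* From the fourth coordinates of the same two pairs, $d_{\alpha_3,i}(w_1)=d_{\alpha_3,i}(w_2)$. By (10), $w_1w_2^{-1}\in U^2$.

**Step 8: evaluate $g$ at the five-term product.** Let $t=z_1z_2^{-1}w_1w_2^{-1}w_3$. Bracketing in two ways,
$$t=z_1\,(z_2^{-1}w_1)(w_2^{-1}w_3)\in z_1V^5,\qquad t=(z_1z_2^{-1})(w_1w_2^{-1})\,w_3\in U^4w_3 .$$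
Now $z_1V^5=x_{\alpha_1}V_{\alpha_1}^5$, so (b) gives $|g(t)-g(z_1)|<\varepsilon/8$. And $U^4w_3=U_{\alpha_3,i}^4w_{\alpha_3,i}$, so (9) gives $|g(t)-g(w_3)|<\varepsilon/8$. Hence $|g(z_1)-g(w_3)|<\varepsilon/4$. But (8) says $|g(w_3)-g(z_1)|>\frac34\varepsilon$. This contradiction proves Theorem 1. $\blacksquare$

The exponents in (b) and (9) are now explained: $5=3+2$ on the right and $4=2+2$ on the left.

## 9. Other target spaces

**Theorem 2.** Let $G$ be a $\tau$-bounded topological group and $g:G\to Y$ continuous, where $Y$ is Tychonoff with $w(Y)\le2^\tau$, or $Y$ is any metrizable space (of arbitrary weight). Then there are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ with $w(H)\le2^\tau$ and a continuous $h:H\to Y$ with $g=h\circ\pi$. In particular one $\pi$ serves for any family of at most $2^\tau$ real-valued continuous functions.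

*Proof.* **Step 1: $Y$ Tychonoff with $w(Y)\le2^\tau$, by treating coordinates separately.** Embed $Y$ in $\mathbb R^{2^\tau}$, so that $g=(g_s)_{s<2^\tau}$ with $g_s:G\to\mathbb R$ continuous. By Theorem 1, $g_s=h_s\circ\pi_s$ with $\pi_s:G\to H_s$ onto, $w(H_s)\le2^\tau$ and $h_s$ continuous. Let $\pi=(\pi_s)_s$ and $H=\pi(G)\subseteq\prod_{s<2^\tau}H_s$. A product of $2^\tau$ spaces of weight at most $2^\tau$ has weight at most $2^\tau$, so $w(H)\le2^\tau$. The map $h=(h_s\circ\mathrm{pr}_s|_H)_s:H\to\mathbb R^{2^\tau}$ is continuous and $h\circ\pi=g$. Since $\pi$ is onto, $h(H)=g(G)\subseteq Y$, so $h$ is a continuous map to $Y$. The case $Y=\mathbb R^{2^\tau}$ gives the last statement of the theorem (repeat a function if the family is smaller).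

**Step 2: $Y$ metrizable, by bounding the weight of the image.** Let $M=g(G)$, a metrizable space, and fix a metric on it. Preimages under $g$ of disjoint nonempty open subsets of $M$ are disjoint, nonempty and open in $G$, so $c(M)\le c(G)\le2^\tau$ by Proposition 3. For $n\ge1$ let $D_n\subseteq M$ be a maximal set of points at pairwise distances at least $1/n$. The open balls of radius $1/(2n)$ around points of $D_n$ are disjoint, so $|D_n|\le2^\tau$. By maximality every point of $M$ is at distance less than $1/n$ from $D_n$, so $D=\bigcup_nD_n$ is dense, with $|D|\le2^\tau$. The balls of positive rational radius around points of $D$ form a base of $M$, so $w(M)\le2^\tau$. Metrizable spaces are Tychonoff, so Step 1 applies to $g:G\to M$ and gives $\pi$ and a continuous $h:H\to M\subseteq Y$ with $g=h\circ\pi$. $\blacksquare$
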